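# Saddle functions on the plane grow at least linearly along every sequence of radii

## 1. The linear growth theorem

**Theorem 1.** Let $z\in C^2(\mathbb R^2)$ satisfy
$$z_{xx}z_{yy}-z_{xy}^2\le 0\ \text{ everywhere},\qquad z_{xx}z_{yy}-z_{xy}^2\not\equiv 0, \tag{1}$$
let $p_0\in\mathbb R^2$, and put $M(r)=\max_{|(x,y)-p_0|=r}|z(x,y)|$. Then
$$\liminf_{r\to\infty}\frac{M(r)}{r}>0 .$$
In particular there is no sequence $r_n\to\infty$ with $M(r_n)/r_n\to0$.

The first condition in (1) says that the graph of $z$ has Gauss curvature $\le 0$: no point of it is strictly bowl-shaped. The second says that the curvature is negative somewhere. It cannot be dropped: $z=\sin x$ has $z_{xx}z_{yy}-z_{xy}^2\equiv0$ and is bounded.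

The question comes from the paper "On S. Bernstein's Theorem On Surfaces". It recalls the following facts as known. By S. Bernstein, a $z$ satisfying (1) is not bounded. More strongly, it is not $o(r)$ as $r\to\infty$. And this order cannot be essentially improved, by examples $z=f(x)-g(y)$ with $f'',g''>0$. The question was whether $z$ can be $o(r)$ along *some special sequence* of radii. "Not $o(r)$" means $\limsup M(r)/r>0$; Theorem 1 replaces the upper limit by the lower limit, so the answer is that it cannot.

From now on $p_0$ is the origin, points are $x=(x_1,x_2)\in\mathbb R^2$, and we write $B_r=\{|x|<r\}$, $F=\nabla z$, $n(\theta)=(\cos\theta,\sin\theta)$, $\operatorname{osc}=\max-\min$. We call $z$ **saddle** if $z\in C^2(\mathbb R^2)$ and $\det D^2z\le0$ everywhere. Theorem 1 follows from a quantitative statement about one disc at a time.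

**Theorem 2.** Let $z$ be saddle, $0<\rho_0<\rho_1$, $0<\alpha\le1$, and
$$Q=\{\rho\,n(\theta):\ \rho_0\le\rho\le\rho_1,\ |\theta-\theta_0|\le\alpha\}.$$
Suppose $\nabla z$ maps an open set $V\subset\{\det D^2z<0\}$ diffeomorphically onto an open neighbourhood of $Q$. Let $W\subset V$ be the preimage of $Q$ under $\nabla z|_V$, and $\varrho=\max_W|x|$. Then for all $r>\varrho$
$$\tfrac12\operatorname{osc}_{\partial B_r}z\ \ge\ \tfrac{\rho_1}{2}\Bigl(r\sin\tfrac\alpha3-\varrho\Bigr). \tag{2}$$

**Theorem 2 implies Theorem 1.** By (1) there is a point with $\det D^2z<0$. Near it $F$ is a diffeomorphism onto an open set, so some nearby point, still with $\det D^2z<0$, has a nonzero gradient value. A sufficiently small sector $Q$ around that value satisfies the hypothesis of Theorem 2. Since $\max z-\min z\le2\max|z|$, we have $M(r)\ge\frac12\operatorname{osc}_{\partial B_r}z$. Dividing (2) by $r$ gives $\liminf M(r)/r\ge\frac{\rho_1}2\sin\frac\alpha3>0$. $\square$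

Sections 2–8 lead to the proof of Theorem 2. Section 9 contains two supplements, in which $z$ is compared with affine functions.

## 2. Separated variables, and radii that are not sparse

**Separated variables by hand.** Let $z=f(x_1)-g(x_2)$ with $f'',g''>0$. Then $\det D^2z=-f''g''<0$. Pick $a<b$, so $f'(a)<f'(b)$. A convex function lies above its tangents, so
$$f(r)\ge f(b)+f'(b)(r-b),\qquad f(-r)\ge f(a)+f'(a)(-r-a).$$
Adding, $z(r,0)+z(-r,0)=f(r)+f(-r)-2g(0)\ge (f'(b)-f'(a))\,r-C$ with $C$ independent of $r$. Both points lie on $\partial B_r$, so $M(r)\ge\frac12(f'(b)-f'(a))\,r-\frac C2$ for *every* $r$. Linear growth is attained: for $z=\sqrt{1+x_1^2}-\sqrt{1+x_2^2}$ one has, on $\partial B_r$, $|z|\le\max_i(\sqrt{1+x_i^2}-1)\le\sqrt{1+r^2}-1$, with equality at $(r,0)$. So $M(r)=\sqrt{1+r^2}-1$ and $M(r)/r\to1$.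

**A first attempt in general.** One may try to reduce to the known fact that $z$ is not $o(r)$. The tool is the maximum principle, which we need anyway.

**Lemma 3 (maximum principle).** If $z$ is saddle, then $\max_{\overline B_r}z=\max_{\partial B_r}z$ and $\min_{\overline B_r}z=\min_{\partial B_r}z$.

*Proof.* If the first equality failed, then for small $\delta>0$ the function $z+\delta|x|^2$ would attain its maximum over $\overline B_r$ at an interior point. There $D^2z+2\delta I\le0$, so both eigenvalues of $D^2z$ are $\le-2\delta$ and $\det D^2z\ge4\delta^2>0$, a contradiction. The second equality is the first one for $-z$, which is also saddle. $\square$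

So $M$ is nondecreasing. Suppose $M(r_n)\le\varepsilon_nr_n$ with $\varepsilon_n\to0$ and $r_n$ increasing to infinity. If $r_{n+1}\le Cr_n$ for all $n$, then for $r_n\le r\le r_{n+1}$
$$M(r)\le M(r_{n+1})\le\varepsilon_{n+1}r_{n+1}\le C\varepsilon_{n+1}\,r,$$
so $z=o(r)$, which the known result excludes. The argument stops exactly when the ratios $r_{n+1}/r_n$ are unbounded. For $r$ slightly above $r_n$ we only get $M(r)/r\le\varepsilon_{n+1}r_{n+1}/r$, and this bound need not be small. We must therefore extract a contradiction from a *single* disc on which $z$ is small compared with the radius. This is why Theorem 2 has the form it has.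

## 3. Following a gradient ray when the Hessian does not degenerate

Assume in this section only that $\det D^2z<0$ on all of $\overline B_r$. Fix a unit vector $n$ and a point $q\in B_r$ with $F(q)=\rho_1n$, $\rho_1>0$. We move so that the gradient keeps its direction and its length increases:
$$x'(t)=D^2z(x(t))^{-1}n,\quad x(\rho_1)=q,\qquad\text{so that } F(x(t))=tn .$$
The right-hand side is continuous and bounded on $\overline B_r$, and $t=|F(x(t))|\le\max_{\overline B_r}|F|$ as long as the curve is in $\overline B_r$. So the curve reaches $\partial B_r$ at some finite parameter $T$.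

*The curve stays in a strip.* Let $u=n\cdot x(t)$ and let $Z=\frac12\operatorname{osc}_{\overline B_r}z$; subtract a constant so that $|z|\le Z$. Along the curve $\frac{d}{dt}z=tn\cdot x'=t\,u'$, hence
$$u(T)-u(\rho_1)=\int_{\rho_1}^T\frac1t\,\frac{dz}{dt}\,dt=\frac{z}{t}\Big|_{\rho_1}^T+\int_{\rho_1}^T\frac{z}{t^2}\,dt,$$
$$|u(T)-u(\rho_1)|\le Z\Bigl(\frac1T+\frac1{\rho_1}\Bigr)+Z\Bigl(\frac1{\rho_1}-\frac1T\Bigr)=\frac{2Z}{\rho_1}. \tag{3}$$
If $Z$ is small compared with $r$, the curve leaves $B_r$ near one of the two points $\pm r\,n^\perp$, where $n^\perp$ is $n$ turned by $+\frac\pi2$.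

*The order of several curves.* Take several directions $n(\theta_1),n(\theta_2),\dots$ with increasing angles. The curves are disjoint, because the gradient has different directions on them. Since $\det D^2z<0$, the map $F$ reverses orientation, so the starting points, and then also the exit points, come in *clockwise* order. For instance $z=\frac12(x_1^2-x_2^2)$ has $F(x)=(x_1,-x_2)$, and the curve for $n(\theta)$ runs along the ray of direction $n(-\theta)$. But points near $r\,n(\theta_i+\frac\pi2)$ come in *counterclockwise* order as $\theta_i$ increases. This is the source of the contradiction. One or two curves give nothing, since a pair of points on a circle has no cyclic order. Three curves do not suffice either: if the first and third exit near $+rn^\perp$ and the second near $-rn^\perp$, the order is clockwise, as required. Four curves will suffice.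

*Where this breaks down.* We only know $\det D^2z\le0$, and the differential equation is meaningless where the determinant vanishes. The set we want to follow can then stop being a curve. Let
$$\varphi(s)=2+(s-2)^3\ (s\le2),\qquad \varphi(s)=2\ (2\le s\le3),\qquad \varphi(s)=2+(s-3)^3\ (s\ge3).$$
This is $C^1$ and nondecreasing. With $\Phi'=\varphi$ put $z=\Phi(x_1)-\Phi(x_2)$; then $z$ is saddle, $F=(\varphi(x_1),-\varphi(x_2))$, and $\det D^2z=-\varphi'(x_1)\varphi'(x_2)$. For $n=(1,-1)/\sqrt2$ and $q=(1,1)$ we have $F(q)=\sqrt2\,n$ and $\det D^2z(q)=-9$. The points where $F=tn$ with $t\ge\sqrt2$ are those with $\varphi(x_1)=\varphi(x_2)\ge1$, that is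
$$\{(s,s):1\le s\le2\}\ \cup\ [2,3]^2\ \cup\ \{(s,s):s\ge3\}.$$
The path runs into a full square, on which $t$ does not move. So two things need replacing. The curve becomes a *continuum* (a compact connected set), produced by degree theory, on which $t$ is monotone only up to an arbitrarily small error. The integral (3) becomes a finite sum along a chain of points.

## 4. Degree of a saddle gradient, the trapezoid rule, components of compact sets

**Brouwer degree.** For a bounded open $O\subset\mathbb R^2$, a $C^1$ map $F$ near $\overline O$ and $y\notin F(\partial O)$ there is an integer $\deg(F,O,y)$ with these properties. It is constant as $y$ moves along a path avoiding $F(\partial O)$. If $y$ is a regular value, it is the sum of the signs of $\det DF$ over $F^{-1}(y)\cap O$; in particular $\deg(F,\emptyset,y)=0$. If $O',O''\subset O$ are disjoint, open, and $y\notin F(\overline O\setminus(O'\cup O''))$, then $\deg(F,O,y)=\deg(F,O',y)+\deg(F,O'',y)$ (additivity; excision is the case $O''=\emptyset$).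

**Lemma 4.** Let $z$ be saddle, $O$ open with $\overline O\subset B_r$, and $y\notin F(\partial O)$. Then $\deg(F,O,y)\le0$.

*Proof.* By Sard's theorem for $C^1$ maps between equal dimensions there are regular values $y'$ arbitrarily near $y$, and $\deg(F,O,y)=\deg(F,O,y')$ for such $y'$ near enough. At each preimage of $y'$ the determinant $\det DF=\det D^2z$ is $\ne0$ and $\le0$, so it is negative, and the degree is $-\#(F^{-1}(y')\cap O)\le0$. $\square$

*Example.* For $z=\frac13(x_1^3-3x_1x_2^2)$ we have $F=(x_1^2-x_2^2,-2x_1x_2)$ and $\det D^2z=-4|x|^2$. The value $0$ is not regular, but $(\varepsilon^2,0)$ is, with the two preimages $(\pm\varepsilon,0)$. So the degree on the unit disc at $0$ is $-2$.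

Lemma 4 says that negative degree cannot be cancelled by another region. This is how $\det D^2z\le0$ enters Section 5.

**Lemma 5 (trapezoid rule).** Let $\omega$ be the modulus of continuity of $D^2z$ on $\overline B_r$ (in operator norm). For $a,b\in\overline B_r$,
$$z(b)-z(a)=\tfrac12\bigl(\nabla z(a)+\nabla z(b)\bigr)\cdot(b-a)+e,\qquad |e|\le\tfrac14\,\omega(|b-a|)\,|b-a|^2 .$$

*Proof.* Let $\varphi(t)=z(a+t(b-a))$; the segment lies in $\overline B_r$. Integration by parts gives $\int_0^1(t-\frac12)\varphi''\,dt=\frac12(\varphi'(0)+\varphi'(1))-(\varphi(1)-\varphi(0))$. So $e=-\int_0^1(t-\frac12)\varphi''(t)\,dt$. Since $\int_0^1(t-\frac12)\,dt=0$, also $e=-\int_0^1(t-\frac12)(\varphi''(t)-\varphi''(\frac12))\,dt$. Finally $|\varphi''(t)-\varphi''(\frac12)|\le\omega(|b-a|)|b-a|^2$ and $\int_0^1|t-\frac12|\,dt=\frac14$. $\square$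

**Components.** In a compact metric space $S$, the component of a point is the intersection of the clopen (closed and open) subsets containing it. In $\{0\}\cup\{1/k:k\ge1\}$, for instance, $\{0\}$ is a component that is not open, but it is the intersection of the clopen sets $\{0\}\cup\{1/k:k\ge N\}$. By compactness, if a component $C$ lies in an open set $G$, then some clopen $T$ satisfies $C\subset T\subset G$: the sets $T\setminus G$, with $T\supset C$ clopen, are compact with empty total intersection, so finitely many of them already have empty intersection, and the intersection of those finitely many $T$ is clopen. A clopen set contains every component that it meets.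

## 5. Continua over a gradient ray

Let $z$ be saddle, fix $r$, write $B=B_r$. Let $n$ be a unit vector, $\rho_1>0$, and $q\in B$ with $F(q)=\rho_1n$ and $\det D^2z(q)<0$. Take $\rho_1=t_0<t_1<\dots<t_k$ with mesh $\le\tau$ and $t_k>\max_{\overline B}|F|$. Put
$$S_i=\{x\in\overline B:\ F(x)=tn\ \text{for some } t\in[t_{i-1},t_i]\},\qquad 1\le i\le k .$$
These sets are compact.

**Lemma 6.** There are $l\le k$, points $x_0=q,x_1,\dots,x_{l-1}$ and compact connected sets $\kappa_i\subset S_i$ $(1\le i\le l)$ with $x_{i-1}\in\kappa_i$ for $1\le i\le l$, $x_i\in\kappa_i$ for $1\le i\le l-1$, and $\kappa_l\cap\partial B\ne\emptyset$.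

Then $K=\kappa_1\cup\dots\cup\kappa_l$ is compact and connected, contains $q$, meets $\partial B$, and satisfies $F(K)\subset\{tn:t\ge\rho_1\}$.

*Proof.*

**Step 1: define what can be reached from $q$.** Let $E_0=\{q\}$. Inductively, let $H_i$ be the union of the components of $S_i$ that meet $E_{i-1}$, and $E_i=H_i\cap F^{-1}(t_in)$. Points of $E_{i-1}$ lie in $\overline B$ and have gradient $t_{i-1}n$, so $E_{i-1}\subset S_i$ and hence $E_{i-1}\subset H_i$.

**Step 2: two topological facts that isolate $H_i$ from the rest of $S_i$.** We work inductively, so $E_{i-1}$ is compact.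

(i) *$H_i$ is compact, and so $E_i$ is compact.* Let $y\in S_i\setminus H_i$. The component of $y$ misses the compact set $E_{i-1}$, so some clopen $T\ni y$ of $S_i$ misses $E_{i-1}$. A component meeting $E_{i-1}$ cannot meet $T$, since it would then lie in $T$. So $T\cap H_i=\emptyset$, and $S_i\setminus H_i$ is open in $S_i$.

(ii) *If $O^*\supset H_i$ is open, there is a clopen $S'\subset S_i$ with $H_i\subset S'\subset O^*$.* Each point of $E_{i-1}$ has its component in $H_i\subset O^*$, so this component lies in a clopen subset of $S_i$ contained in $O^*$. Finitely many of these clopen sets cover $E_{i-1}$. Their union $S'$ is clopen and contains $E_{i-1}$, so it contains every component meeting $E_{i-1}$.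

**Step 3: carry negative degree along the ray.** The purpose is to show that the construction cannot die inside $B$. Suppose, for contradiction, that $H_i\cap\partial B=\emptyset$ for all $i\le k$. We prove for $0\le i\le k$:

> $(P_i)$: every open $O\supset E_i$ contains an open $O_1$ with $\overline{O_1}\subset O\cap B$, $t_in\notin F(\partial O_1)$ and $\deg(F,O_1,t_in)\le-1$.

$(P_0)$ holds: take a small disc around $q$ on whose closure $F$ is injective. The degree is $-1$ because $\det D^2z(q)<0$.

Assume $(P_{i-1})$ and let $O\supset E_i$ be open. The compact set $(F^{-1}(t_in)\cap\overline B)\setminus O$ is disjoint from $H_i$, because $H_i\cap F^{-1}(t_in)=E_i\subset O$. Also $H_i\subset B$ is compact. So there is an open $O^*\supset H_i$ with $\overline{O^*}\subset B$ and $F^{-1}(t_in)\cap\overline{O^*}\subset O$. Take $S'$ from (ii). The sets $S'$ and $S_i\setminus S'$ are compact and disjoint, so there is an open $O_2\supset S'$ with $\overline{O_2}\subset O^*$ and $\overline{O_2}\cap(S_i\setminus S')=\emptyset$. Points of $\overline{O_2}\cap S_i$ lie in $S'\subset O_2$. Hence $\partial O_2\cap S_i=\emptyset$,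 that is, $tn\notin F(\partial O_2)$ for $t\in[t_{i-1},t_i]$, and $\deg(F,O_2,tn)$ is constant on this interval.

Now $E_{i-1}\subset H_i\subset O_2$, so $(P_{i-1})$ gives an open $O_1'$ with $\overline{O_1'}\subset O_2$, $t_{i-1}n\notin F(\partial O_1')$ and $\deg(F,O_1',t_{i-1}n)\le-1$. By additivity and Lemma 4,
$$\deg(F,O_2,t_{i-1}n)=\deg(F,O_1',t_{i-1}n)+\deg(F,O_2\setminus\overline{O_1'},t_{i-1}n)\le-1+0 .$$
Hence $\deg(F,O_2,t_in)\le-1$. The compact set $F^{-1}(t_in)\cap\overline{O_2}$ lies in $O$ (as $\overline{O_2}\subset O^*$) and in $O_2$ (as $F\ne t_in$ on $\partial O_2$). Choose an open $O_1$ containing it with $\overline{O_1}\subset O\cap O_2$. Then $t_in\notin F(\partial O_1)$, and by excision $\deg(F,O_1,t_in)=\deg(F,O_2,t_in)\le-1$. This is $(P_i)$.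

**Step 4: the contradiction at the last level.** Since $t_k>\max_{\overline B}|F|$, the set $E_k$ is empty, so $O=\emptyset$ is allowed in $(P_k)$. It forces $O_1=\emptyset$, whose degree is $0$ and not $\le-1$. So some $H_l$ meets $\partial B$; take the least such $l$.

**Step 5: read off the continua backwards.** A point of $H_l\cap\partial B$ lies in a component $\kappa_l$ of $S_l$ that meets $E_{l-1}$; choose $x_{l-1}\in\kappa_l\cap E_{l-1}$. If $l\ge2$, then $x_{l-1}\in H_{l-1}$ lies in a component $\kappa_{l-1}$ of $S_{l-1}$ meeting $E_{l-2}$; choose $x_{l-2}\in\kappa_{l-1}\cap E_{l-2}$. Continue down to $x_0\in E_0=\{q\}$. Components of compact sets are compact. $\square$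

## 6. The strip estimate without a curve

The next lemma is (3) for the continuum $K$.

**Lemma 7.** Let $Z=\frac12\operatorname{osc}_{\overline B}z$ and $\eta'>0$. If $\tau$ is small enough, depending only on $z,r,\rho_1,\eta'$, then $|n\cdot(x-q)|\le 2Z/\rho_1+\eta'$ for all $x\in K$.

*Proof.* Subtract a constant so that $|z|\le Z$ on $\overline B$. Let $0<\delta\le r$ and cover $\overline B$ by a grid of closed squares of side $\delta$. At most $(2r/\delta+1)^2\le16r^2/\delta^2$ squares are needed. Let $x\in\kappa_j$; the case $x=q$ is trivial, so let $x\ne q$.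

**Step 1: a short chain from $q$ to $x$ that respects the order of the $\kappa_i$.** The set $K$ may have no rectifiable paths, so we use finitely many points, and their number must be controlled. Any two points of a compact connected set are joined in it by a finite chain with steps $\le\delta$, because the set of points reachable from a given one is open and closed. Chain inside $\kappa_1$ from $x_0$ to $x_1$, then inside $\kappa_2$ from $x_1$ to $x_2$, and so on, finally inside $\kappa_j$ from $x_{j-1}$ to $x$. This gives $y_0=q,\dots,y_L=x$ with $|y_{h+1}-y_h|\le\delta$ and $y_h\in\kappa_{i(h)}$, where $i(h)$ is nondecreasing.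

Now shorten. Assign to each $y_h$ a grid square containing it. From $y_0$ jump to the last $y_h$ assigned to the same square. If this is not $y_L$, step to $y_{h+1}$, jump to the last point assigned to *its* square, and so on until $y_L$. The squares used are distinct, and each contributes at most two points. So we get a chain $w_0=q,\dots,w_m=x$ with
$$1\le m\le \frac{32r^2}{\delta^2},\qquad |w_{h+1}-w_h|\le2\delta,$$
and still nondecreasing indices.

**Step 2: the gradient length is almost monotone along the chain.** Write $F(w_h)=\lambda_hn$, with $\lambda_h\ge\rho_1$ and $\lambda_h\in[t_{i-1},t_i]$ for the index $i$ of $w_h$. If $h'\ge h$, the index of $w_{h'}$ is either the same, and then $\lambda_{h'}\ge\lambda_h-\tau$, or larger, and then $\lambda_{h'}\ge t_i\ge\lambda_h$. Let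
$$u_h=n\cdot w_h,\qquad \bar\lambda_h=\tfrac12(\lambda_h+\lambda_{h+1}),\qquad b_h=1/\bar\lambda_h\le1/\rho_1 .$$
Then $\bar\lambda_h-\bar\lambda_{h-1}=\frac12(\lambda_{h+1}-\lambda_{h-1})\ge-\tau$, so $b_h-b_{h-1}=(\bar\lambda_{h-1}-\bar\lambda_h)b_hb_{h-1}\le\tau/\rho_1^2$. Since $|c|=-c+2\max(c,0)$ for real $c$,
$$\sum_{h=1}^{m-1}|b_h-b_{h-1}|\le b_0-b_{m-1}+\frac{2m\tau}{\rho_1^2}. \tag{4}$$

**Step 3: Abel summation in place of integration by parts.** Both gradients at the ends of a step are multiples of the same $n$. So Lemma 5 gives $z(w_{h+1})-z(w_h)=\bar\lambda_h(u_{h+1}-u_h)+e_h$ with $|e_h|\le\frac14\omega(2\delta)(2\delta)^2=\omega(2\delta)\delta^2$. Multiply by $b_h$ and sum: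
$$u_m-u_0=\sum_{h=0}^{m-1}b_h\bigl(z(w_{h+1})-z(w_h)\bigr)-\sum_{h=0}^{m-1}b_he_h$$
$$=b_{m-1}z(w_m)-b_0z(w_0)+\sum_{h=1}^{m-1}z(w_h)(b_{h-1}-b_h)-\sum_{h=0}^{m-1}b_he_h .$$
With $|z|\le Z$ and (4), the terms $b_{m-1}$ cancel, and
$$|u_m-u_0|\le Z\Bigl(2b_0+\frac{2m\tau}{\rho_1^2}\Bigr)+\frac{m\,\omega(2\delta)\delta^2}{\rho_1}\le\frac{2Z}{\rho_1}+\frac{64Zr^2\tau}{\rho_1^2\delta^2}+\frac{32r^2\omega(2\delta)}{\rho_1}.$$
Choose first $\delta$ so that the last term is $\le\eta'/2$, which is possible because $\omega(2\delta)\to0$, and then $\tau$ so that the middle term is $\le\eta'/2$. $\square$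

The balance in the last term is delicate. The chain may have about $r^2/\delta^2$ steps, so an error of order $\delta^2$ per step would not be enough. The trapezoid rule has the additional factor $\omega(2\delta)$, and this is where continuity of the second derivatives is used.

## 7. Disjoint arcs across an annulus keep the cyclic order

A **closed Jordan domain** is a Jordan curve together with its interior; the curve is counterclockwise if its winding number about interior points is $+1$. Three distinct points $(p_1,p_2,p_3)$ on a counterclockwise Jordan curve are **counterclockwise** if, travelling from $p_1$, one meets $p_2$ before $p_3$; otherwise they are **clockwise**. Cyclic permutations keep this, transpositions reverse it. On the unit circle the points at angles $0,1,2$ are counterclockwise, and those at angles $0,2,1$ are clockwise.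

**Lemma 8.** Let $P_j=(s_j(t),u_j(t))$, $t\in[0,1]$, $j=1,2$, be disjoint paths in $\mathbb R\times[0,1]$ with $u_j(0)=0$, $u_j(1)=1$. If $s_1(0)<s_2(0)$, then $s_1(1)<s_2(1)$.

*Proof.* By disjointness $s_1(1)\ne s_2(1)$. Suppose $s_1(1)>s_2(1)$. The map $D(t,t')=P_1(t)-P_2(t')$ has no zero on $[0,1]^2$. To reach a contradiction, compute its winding number about $0$ along the boundary of the square. The value $D(0,0)$ lies on the negative real axis and $D(1,1)$ on the positive real axis. On $(0,0)\to(0,1)\to(1,1)$ the second component of $D$ is $-u_2(t')\le0$ and then $u_1(t)-1\le0$. So $D$ moves in the closed lower half-plane from the negative to the positive axis, and its argument grows by $\pi$. On $(1,1)\to(1,0)\to(0,0)$ the second component is $1-u_2(t')\ge0$ and then $u_1(t)\ge0$. So $D$ returns in the closed upper half-plane, and its argument again grows by $\pi$. The winding number has absolute value $1$, which is impossible for a zero-free continuous map on the whole square. $\square$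

**Lemma 9.** Let $W\subset B_r$ be a closed Jordan domain and let $\gamma_1,\gamma_2,\gamma_3$ be pairwise disjoint simple arcs in $A=\overline B_r\setminus\operatorname{int}W$ from $q_i'\in\partial W$ to $y_i\in\partial B_r$. Then $(y_1,y_2,y_3)$ has the same cyclic order on the counterclockwise circle $\partial B_r$ as $(q_1',q_2',q_3')$ on the counterclockwise curve $\partial W$.

*Proof.*

**Step 1: straighten $A$ without changing directions.** By the two-dimensional annulus theorem (a consequence of the Schoenflies theorem) there is a homeomorphism $h:A\to S^1\times[0,1]$ with $h(\partial W)=S^1\times\{0\}$ and $h(\partial B_r)=S^1\times\{1\}$. Fix $w_0\in\operatorname{int}W$. The winding number about $w_0$ is a homomorphism $\pi_1(A)\cong\mathbb Z\to\mathbb Z$ that takes the value $1$ on $\partial B_r$, so it is injective. The counterclockwise curves $\partial W$ and $\partial B_r$ both have winding number $1$, so they are freely homotopic in $A$. Their images, each running once around a boundary circle, are freely homotopic in $S^1\times[0,1]$ and so run in the same direction. After a reflection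 of $S^1$, both correspond to increasing angle.

**Step 2: lift to the strip.** If $(q_1',q_2',q_3')$ is clockwise, exchange the labels $1$ and $2$; this reverses the orders at both ends. So we may assume it is counterclockwise. Then $h(q_i')$ has angle $s_i$ with $s_1<s_2<s_3<s_1+2\pi$. Lift $h\circ\gamma_i$ to $\mathbb R\times[0,1]$ starting at $(s_i,0)$, and consider also the lift of $h\circ\gamma_1$ starting at $(s_1+2\pi,0)$. These four lifts are pairwise disjoint. For lifts of different arcs this is clear. The two lifts of the simple arc $h\circ\gamma_1$ differ by the translation by $(2\pi,0)$; a common point would project to one point of the arc, hence have equal parameters on both, which is impossible.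

**Step 3: compare ends.** Apply Lemma 8 to consecutive lifts. The end angles satisfy $\sigma_1<\sigma_2<\sigma_3<\sigma_1+2\pi$. So $(y_1,y_2,y_3)$ is counterclockwise. $\square$

## 8. Four rays: proof of Theorem 2

Let $r>\varrho$ and $Z=\frac12\operatorname{osc}_{\overline B_r}z=\frac12\operatorname{osc}_{\partial B_r}z$ (Lemma 3). Suppose that (2) fails, that is, $2Z/\rho_1+\varrho<r\sin\frac\alpha3$. Choose $\eta'>0$ with
$$\frac{2Z}{\rho_1}+\varrho+2\eta'<r\sin\frac\alpha3 . \tag{5}$$

**Step 1: four continua.** Let
$$(\theta_1,\theta_2,\theta_3,\theta_4)=\bigl(\theta_0-\alpha,\ \theta_0-\tfrac\alpha3,\ \theta_0+\tfrac\alpha3,\ \theta_0+\alpha\bigr),$$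
and let $q_i\in W$ be the point with $F(q_i)=\rho_1n(\theta_i)$. Here $|q_i|\le\varrho<r$ and $\det D^2z(q_i)<0$. Let $K_i$ be the continuum of Section 5 for $q_i$ and $n(\theta_i)$, with a $\tau$ for which Lemma 7 holds with this $\eta'$.

The $K_i$ are pairwise disjoint, since on them $F$ is nonzero and lies on four different rays (note $2\alpha<2\pi$). Moreover $K_i\cap W=\{q_i\}$: if $x\in K_i\cap W$, then $F(x)=tn(\theta_i)\in Q$ with $t\ge\rho_1$, so $t=\rho_1$, and $x=q_i$ because $F$ is injective on $W$.

**Step 2: $W$ is a closed Jordan domain.** This is needed for Lemma 9. The sector $Q$ is a closed Jordan domain because $\alpha<\pi$. Since $F|_V$ is a homeomorphism onto an open neighbourhood of $Q$, the sets $\operatorname{int}W$ and $\partial W$ are the preimages in $V$ of $\operatorname{int}Q$ and $\partial Q$. So $J=\partial W$ is a Jordan curve and $\operatorname{int}W$ is connected. Also $\operatorname{int}W=W\setminus J$ is open and is closed in $\mathbb R^2\setminus J$. Hence it is a component of $\mathbb R^2\setminus J$, and being bounded it is the interior of $J$. Finally $W\subset B_r$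 because $r>\varrho$.

**Step 3: replace the continua by arcs.** Choose disjoint open subarcs of $\partial W$ around $q_1,\dots,q_4$. Let $N_i$ be the open $\sigma$-neighbourhood of $K_i$, $0<\sigma<\eta'$. For small $\sigma$ the $N_i$ are disjoint. As $\sigma\to0$, the compact sets $\overline{N_i}\cap\partial W$ decrease to $K_i\cap\partial W=\{q_i\}$, so for small $\sigma$ they lie in the chosen subarc around $q_i$. Fix such a $\sigma$.

Each $N_i$ is open and connected (a union of discs centred on a connected set), so it contains a simple polygonal path from $q_i$ to a point of $K_i\cap\partial B_r$. Let $q_i'$ be its last point in $W$, and $y_i$ the next point on $\partial B_r$. The part between them is a simple arc from $q_i'\in\partial W$ to $y_i\in\partial B_r$ whose interior lies in $B_r\setminus W$. The four arcs are disjoint. Since $q_i'\in N_i\cap\partial W$ lies in the subarc around $q_i$, the $q_i'$ have the same cyclic order on $\partial W$ as the $q_i$.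

**Step 4: the order at the start is reversed by $F$.** We claim that $F$ maps the counterclockwise $\partial W$ to the clockwise $\partial Q$. Let $y\in\operatorname{int}Q$ and let $x\in\operatorname{int}W$ be its preimage. The space $W\setminus\{x\}$ is homeomorphic to a closed disc without an interior point, so its fundamental group is $\mathbb Z$. The winding number about $x$ is injective on this group, because it takes the value $1$ on a small counterclockwise circle about $x$. So the counterclockwise $\partial W$ is freely homotopic in $W\setminus\{x\}$ to that small circle. Applying $F$, the winding number of $F(\partial W)$ about $y$ equals that of the image of the small circle, which is the sign of $\det D^2z(x)$, namely $-1$. This proves the claim.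

On the counterclockwise $\partial Q$ the outer edge $\rho=\rho_1$ is traversed with $\theta$ increasing. Hence on the counterclockwise $\partial W$ the points $q_i$ appear in order of decreasing $\theta$. So for $i<j<k$ the triple $(q_i',q_j',q_k')$ is clockwise on $\partial W$, and by Lemma 9
$$(y_i,y_j,y_k)\ \text{is clockwise on }\partial B_r\ \text{ for all } i<j<k. \tag{6}$$

**Step 5: the strips determine where the ends are.** The point $y_i$ is within $\sigma<\eta'$ of $K_i$, and $|q_i|\le\varrho$. By Lemma 7 and (5),
$$|n(\theta_i)\cdot y_i|\le\frac{2Z}{\rho_1}+\eta'+\varrho+\sigma<r\sin\frac\alpha3 .$$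
Write $y_i=r\,n(\psi_i)$ with $\psi_i=\theta_i\pm\frac\pi2+\xi_i$, $|\xi_i|\le\frac\pi2$. Then $|\cos(\psi_i-\theta_i)|=|\sin\xi_i|<\sin\frac\alpha3$, so $|\xi_i|<\frac\alpha3$. Say that $i$ has type $U$ for the sign $+$ and type $D$ for the sign $-$. Put $a_i=\theta_i+\xi_i$. Consecutive $\theta_i$ differ by $\frac{2\alpha}3$, so
$$a_1<a_2<a_3<a_4,\qquad a_4-a_1<2\alpha+\tfrac{2\alpha}3\le\tfrac83<\pi .$$
After a rotation by $-\frac\pi2$, the point $y_i$ sits at angle $a_i$ (type $U$) or $a_i+\pi$ (type $D$).

**Step 6: which type patterns are compatible with (6).** Let $i<j<k$.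

* $UUU$: $a_i<a_j<a_k<a_i+2\pi$, so $(i,j,k)$ is counterclockwise.
* $UUD$: $a_i<a_j<a_k+\pi<a_i+2\pi$, so $(i,j,k)$ is counterclockwise.
* $DUU$: $a_j<a_k<a_i+\pi<a_j+2\pi$, so $(j,k,i)$, hence $(i,j,k)$, is counterclockwise.
* $DDD$, $DDU$, $UDD$ follow from these three by a rotation through $\pi$.

By (6), every triple $i<j<k$ therefore has type $UDU$ or $DUD$. The triples $(1,2,3)$ and $(2,3,4)$ force the types of $1,2,3,4$ to alternate. Then $2$ and $4$ have equal type, so $(1,2,4)$ is neither $UDU$ nor $DUD$. This contradiction proves $2Z/\rho_1+\varrho\ge r\sin\frac\alpha3$, which is (2). Theorem 2, and with it Theorem 1, is proved. $\blacksquare$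

## 9. Distance to affine functions, and one-sided bounds

For $z$ satisfying (1), let $R(z)\in(0,\infty]$ be the supremum of all $R$ such that $\nabla z$ maps some open $V\subset\{\det D^2z<0\}$ diffeomorphically onto an open disc of radius $R$. Let
$$E(r)=\inf_{A\text{ affine}}\ \max_{\partial B_r}|z-A|\ \le\ M(r).$$

**Theorem 10.** If $z$ satisfies (1), then
$$\liminf_{r\to\infty}\frac{E(r)}r\ge\frac{R(z)}{26}.$$
This is optimal up to the numerical constant: for $z=R\,(\sqrt{1+x_1^2}-\sqrt{1+x_2^2})$ one has $R(z)=R$ and $E(r)\le M(r)\le Rr$.

Subtracting an affine $A$ leaves the Hessian unchanged and translates the gradient. So Theorem 2 applies to $z-A$; the task is to get a bound uniform in $A$.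

*Proof.* Let $\nabla z$ map the open set $V\subset\{\det D^2z<0\}$ diffeomorphically onto the disc $D(s^*,R)$. Let $V_0\subset V$ be the compact preimage of $\overline D(s^*,\frac78R)$, and $\varrho=\max_{V_0}|x|$. Let $A$ be affine with gradient $t$, let $r>\varrho$, and $m=\max_{\partial B_r}|z-A|$.

**Step 1: place a sector, seen from $t$, inside the disc.** Let $\nu=n(\theta_0)=(s^*-t)/|s^*-t|$ (any unit vector if $t=s^*$), and $s^{**}=s^*+\frac R2\nu$. Put $\rho=|s^{**}-t|=|s^*-t|+\frac R2\ge\frac R2$, so $s^{**}-t=\rho\,n(\theta_0)$. Choose
$$\rho_1=\rho,\qquad\rho_0=\rho-\tfrac R8>0,\qquad\alpha=\frac{R}{4\rho}\le\frac12 .$$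
For $\rho'\in[\rho_0,\rho_1]$ and $|\theta-\theta_0|\le\alpha$,
$$|t+\rho'n(\theta)-s^{**}|\le|\rho'-\rho|+\rho\,|n(\theta)-n(\theta_0)|\le\tfrac R8+\rho\alpha=\tfrac38R .$$
Since $|s^{**}-s^*|=\frac R2$, we get $t+Q\subset\overline D(s^*,\frac78R)$.

**Step 2: apply Theorem 2 to $z-A$.** The map $\nabla(z-A)=\nabla z-t$ sends $V$ diffeomorphically onto $D(s^*-t,R)\supset Q$, and the preimage $W$ of $Q$ lies in $V_0$, so $\max_W|x|\le\varrho$. On $[0,\frac16]$ we have $\sin x\ge x(1-\frac{x^2}6)\ge0.99x$, and $\frac\alpha3\le\frac16$. So $\rho\sin\frac\alpha3\ge0.99\cdot\frac R{12}\ge\frac R{13}$. Therefore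
$$m\ \ge\ \tfrac\rho2\Bigl(r\sin\tfrac\alpha3-\varrho\Bigr)\ \ge\ \tfrac R{26}\,r-\tfrac12\varrho\rho . \tag{7}$$

**Step 3: control $\rho$ when $A$ is steep.** The last term of (7) depends on $A$ through $\rho$, but a steep $A$ makes $m$ large. Fix $b>0$, let $r\ge b$, and $M_b=\max_{\overline B_b}|z|$. By Lemma 3 for $z-A$, $|z-A|\le m$ on $\overline B_b$, so $|A|\le M_b+m$ there. If $t\ne0$, comparing $A$ at $\pm bt/|t|$ gives $2b|t|\le2M_b+2m$. Hence
$$\rho\le|t|+|s^*|+\tfrac R2\le\frac mb+C,\qquad C=\frac{M_b}b+|s^*|+\frac R2 .$$
Inserting this in (7),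
$$m\Bigl(1+\frac{\varrho}{2b}\Bigr)\ge\frac R{26}\,r-\frac{\varrho C}2$$
uniformly in $A$. So $\liminf E(r)/r\ge\frac R{26}\bigl(1+\frac\varrho{2b}\bigr)^{-1}$. Let $b\to\infty$, then $R\uparrow R(z)$.

**Step 4: the example.** For $z=R(\sqrt{1+x_1^2}-\sqrt{1+x_2^2})$ the determinant is $-R^2(1+x_1^2)^{-3/2}(1+x_2^2)^{-3/2}<0$. The gradient $R\bigl(\frac{x_1}{\sqrt{1+x_1^2}},\frac{-x_2}{\sqrt{1+x_2^2}}\bigr)$ is a diffeomorphism of $\mathbb R^2$ onto $(-R,R)^2$. This square contains a disc of radius $R$ and no larger one, so $R(z)=R$. Also $|z|\le R\max_i(\sqrt{1+x_i^2}-1)\le R\max_i|x_i|\le Rr$ on $\partial B_r$. $\blacksquare$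

**Corollary 11.** If $z$ is saddle and $\liminf_{r\to\infty}E(r)/r=0$, then $z=h(n\cdot x)+A(x)$ with $n$ a unit vector, $h\in C^2(\mathbb R)$, $A$ affine.

*Proof.* If $\det D^2z\not\equiv0$, then (1) holds and Theorem 10 gives $\liminf E(r)/r\ge R(z)/26>0$. So $\det D^2z\equiv0$. By the theorem of Hartman and Nirenberg (*On spherical image maps whose Jacobians do not change sign*, Amer. J. Math. 81 (1959)), a complete $C^2$ surface in $\mathbb R^3$ of zero Gauss curvature is a cylinder. The graph of $z$ is complete, and its generators are not vertical, since a graph contains no vertical line. So there are a unit vector $w\in\mathbb R^2$ and a slope $s$ with $z(x+\lambda w)=z(x)+s\lambda$ for all $x$ and $\lambda$. Take a unit vector $n\perp w$ and $h(u)=z(un)$. Then $z(x)=h(n\cdot x)+s\,(w\cdot x)$. $\blacksquare$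

**Remark (two-sided bounds are needed).** Theorem 1 bounds $|z|$ from below, and no one-sided analogue holds. For $z=-e^{x_1-x_2^2}$, writing $\epsilon=e^{x_1-x_2^2}$, we have $z_{11}=-\epsilon$, $z_{12}=2x_2\epsilon$, $z_{22}=(2-4x_2^2)\epsilon$. Hence
$$\det D^2z=-(2-4x_2^2)\epsilon^2-4x_2^2\epsilon^2=-2\epsilon^2<0$$
everywhere, and yet $z<0$ everywhere.
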